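# Covering $K_{m,n}$ by planar graphs: the thickness formula without exceptions

## 1. Splitting $K_{4k-3,\,4k+1}$ into $k$ planar layers

**Definition (thickness).** The thickness $\Theta(G)$ of a graph $G$ is the minimum number of planar subgraphs whose union is $G$.

How many planar graphs does it take to cover a complete bipartite graph $K_{m,n}$ with $2\le m\le n$? One lower bound is immediate. Recall from Euler's formula that a planar bipartite graph on $N\ge 3$ vertices has at most $2N-4$ edges. Each planar subgraph of $K_{m,n}$ therefore has at most $2(m+n-2)$ edges, and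
$$\Theta(K_{m,n})\ \ge\ \left\lceil\frac{mn}{2(m+n-2)}\right\rceil .\tag{1}$$

Some cases by hand. $K_{2,n}$ is planar, and the right side of (1) is $\lceil 2n/2n\rceil=1$. For $K_{3,n}$ with $n\ge 3$ the fraction is $3n/(2n+2)>1$, and two layers suffice, namely a $K_{2,n}$ and a star. For $K_{4,4}$ the bound is $\lceil 16/12\rceil=2$, and two copies of $K_{2,4}$ do it. In general $\lceil m/2\rceil$ copies of $K_{2,n}$ or stars cover $K_{m,n}$, but this is wasteful when $n$ is close to $m$. For $K_{13,17}$ it uses $7$ layers, while (1) gives $\lceil 221/56\rceil=4$. Four layers hold at most $4\cdot 56=224$ edges, so four layers would have to be almost completely filled: only $3$ edges to spare.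

Some vocabulary for the whole lecture. Let $A,B$ be the two parts, $|A|=m$, $|B|=n$. Elements of $B$ are called *labels*, the planar subgraphs are called *layers*, and the *piece* of a label in a layer is its neighborhood in that layer. Then $\Theta(K_{m,n})\le k$ means: there are $k$ planar layers such that the pieces of every label cover $A$. There is a simple way to draw many labels at once. Fix an auxiliary plane graph on the vertex set $A$, whose edges are *not* part of the layer. Put at most one label into each face, joined to all vertices of that face. Draw any number of labels along an auxiliary edge $ab$ as parallel paths $a$–label–$b$. Finally, hang pendant labels on vertices. The result is planar.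

We also use König's theorem: a bipartite multigraph of maximum degree $D$ has a proper edge coloring with $D$ colors.

**Proposition 1.** For $k\ge4$ we have $\Theta(K_{4k-3,4k+1})=k$.

**Step 1: the lower bound.** Here $2k(m+n-2)=2k(8k-4)=16k^2-8k$ and $mn=16k^2-8k-3$. Since $0<3<2(m+n-2)$, the right side of (1) is $k$.

**Step 2: an auxiliary graph.** We choose faces to hold the labels. Let $\rho=k-1$ and $A=\{z\}\cup\{u^h_i:1\le h\le\rho,\ i\in\mathbb Z_4\}$; this has $4k-3$ elements. Draw concentric $4$-cycles $u^h_1u^h_2u^h_3u^h_4$, radial edges $u^h_iu^{h+1}_i$, and $z$ in the center joined to all $u^1_i$. The faces have vertex sets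
$$t_i=\{z,u^1_i,u^1_{i+1}\},\qquad Q^h_i=\{u^h_i,u^h_{i+1},u^{h+1}_i,u^{h+1}_{i+1}\}\ (1\le h<\rho),\qquad Q=\{u^\rho_1,\dots,u^\rho_4\}.$$

**Step 3: two odd cycles of pieces.** We want sets of disjoint faces that nearly partition $A$. Let $a_h=\{u^h_1,u^h_2\}$ and $b_h=\{u^h_3,u^h_4\}$. The cyclic sequence
$$\{z\},a_1,\dots,a_\rho,b_\rho,\dots,b_1,$$
numbered $0,1,\dots,2k-2$, partitions $A$. The unions of two consecutive members are the faces $t_1,Q^1_1,\dots,Q^{\rho-1}_1,Q,Q^{\rho-1}_3,\dots,Q^1_3,t_3$. So the $2k-1$ edges $e_i=(i,i+1)$ of this cycle (indices modulo $2k-1$) are faces; we call them the type-1 faces. Let $M_i$ be the matching that misses only the member $i$: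
$$M_i=\{e_{i+1},e_{i+3},\dots,e_{i+2k-3}\},\qquad |M_i|=k-1 .$$
Each $e_j$ lies in exactly $k-1$ of the matchings, namely those with $j-i\in\{1,3,\dots,2k-3\}$ modulo $2k-1$. Moreover $M_{i+1}=\{e_{i+2},e_{i+4},\dots,e_{i+2k-2}\}$, so $M_i$ and $M_{i+1}$ are disjoint and their union is everything except $e_i$.

Type 2 is the same with $\{u_2^h,u_3^h\},\{u_4^h,u_1^h\}$ in place of $a_h,b_h$. It gives matchings $M'_i$ and the faces $t_2,Q^h_2,Q,Q^h_4,t_4$. The two types share only the face $Q$, which is the edge $e_\rho=(\rho,\rho+1)$ in both cycles.

For $k=4$, for example, $M_1=\{Q_1^2,\,Q_3^2,\,t_3\}$ misses the pair $a_1$, and $4+4+3+2=13=m$.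

**Step 4: assign matchings to labels.** We need $4k+1$ labels, and no face may be used more than $k$ times. Assign to the labels the matchings $M_0,\dots,M_{2k-2}$, then $M_1,M_2$ once more, then $k$ copies of $M'_\rho$ and $k$ copies of $M'_{\rho+1}$. These are $(2k-1)+2+2k=4k+1$ labels. The union $M'_\rho\cup M'_{\rho+1}$ omits $Q$. Hence a type-1 face (including $Q$) is used at most $(k-1)+1=k$ times, because $M_1$ and $M_2$ are disjoint. A type-2 face other than $Q$ lies in exactly one of $M'_\rho,M'_{\rho+1}$ and is used $k$ times.

**Step 5: distribute to layers.** The bipartite incidence graph between labels and the faces assigned to them has maximum degree at most $k$: labels have degree $k-1$, faces at most $k$. Color it properly with $k$ colors. In layer $i$ put each label having a face of color $i$ into that face, joined to all vertices of the face. There is at most one label per face. Each label has exactly one unused color. In that layer join it to its missing member, which is either $\{z\}$ (a pendant edge) or a pair $\{u^h_i,u^h_{i+1}\}$, drawn along the auxiliary edge $u^h_iu^h_{i+1}$. All layers are planar, and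 each label covers $A$. $\square$

So what changes for other $m,n$?

## 2. The pairs left over, in the coordinates $g$ and $c$

The annotated bibliography "An annotated bibliography on the thickness, outerthickness, and arboricity of a graph" (https://core.ac.uk/download/250105055.pdf) states the following.

**Theorem 2.4 (Beineke, Harary and Moon).** For $2\le m\le n$,
$$\Theta(K_{m,n})=\left\lceil\frac{mn}{2(m+n-2)}\right\rceil,$$
except possibly when $m$ and $n$ are both odd and there is an integer $k$ with $n=\left\lfloor\frac{2k(m-2)}{m-2k}\right\rfloor$.

In the exceptional cases the theorem does not determine the value. It is known by computation that the formula also holds in all exceptional cases with $m<30$. Conjecture 5.1 of the bibliography says that there are no exceptions at all, and this is what we prove.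

**Theorem.** $\Theta(K_{m,n})=\left\lceil \dfrac{mn}{2(m+n-2)}\right\rceil$ for all integers $2\le m\le n$.

We use Theorem 2.4 for the non-exceptional pairs, and the computational fact for one single graph, $K_{19,29}$. By (1), only upper bounds for the exceptional pairs are needed. So let $m\le n$ be odd and $n=\lfloor 2k(m-2)/(m-2k)\rfloor$ with an integer $k$. Here $m\ge3$. Since $n>0$, the numbers $k$ and $m-2k$ are nonzero with the same sign; both cannot be negative because $m>0$. So $1\le k<m/2$.

If each label gets one piece per layer, and the pieces have sizes $4$ and $2$ apart from the one extra vertex that is needed because $m$ is odd, then $a$ fours and $b$ twos satisfy $a+b=k$, $4a+2b=m-1$. This suggests the coordinates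
$$d=m-2k\ \text{(odd, positive)},\qquad c=\frac{d-1}2,\qquad g=k-c,$$
with $c$ fours and $g$ twos. Then $k=g+c$, $d=2c+1$, $m=2g+4c+1$. Write
$$(2g-1)(2g-3)=d\varphi+s,\qquad \varphi,s\in\mathbb Z,\ 0\le s<d .$$

**Lemma 2.** We have
$$n=4k+2g-3+\varphi,\qquad nd+s=2k(m-2),\qquad mn+s=2k(m+n-2).\tag{2}$$
Moreover $\varphi$ is even, $s$ is odd, $c\ge2$, $g\ge2$, and $\lceil mn/(2(m+n-2))\rceil=k$.

**Proof.** Since $2k=d+(2g-1)$ and $m-2=2k+d-2=2d+(2g-3)$,
$$2k(m-2)=2d^2+d(2g-3)+2d(2g-1)+(2g-1)(2g-3)=d(2d+6g-5+\varphi)+s .$$
Hence $n=2d+6g-5+\varphi$, which equals $4k+2g-3+\varphi$ because $4k=2d+4g-2$; and $nd+s=2k(m-2)$. Adding $2kn$ and using $d+2k=m$ gives the third identity.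

*Parity.* $(2g-1)(2g-3)$ and $d$ are odd, so $\varphi+s$ is odd. As $n=4k+2g-3+\varphi$ is odd, $\varphi$ is even, so $s$ is odd.

*$c\ge2$.* If $d=1$, then $s=0$, not odd. If $d=3$, then $(2g-1)(2g-3)=(2g-2)^2-1\equiv 0$ or $2\pmod 3$, so $s$ is even. Hence $d\ge5$.

*$g\ge2$.* From $md\le nd\le 2k(m-2)<2km$ we get $d<2k=d+2g-1$, so $g\ge1$. If $g=1$, then $(2g-1)(2g-3)=-1$ and $\varphi=-1$ is odd, impossible.

*The ceiling.* By (2), $mn/(2(m+n-2))=k-s/(2(m+n-2))$ with $0<s<d<2(m+n-2)$. $\square$

So the task is: **cover $K_{m,n}$ by $k$ planar layers.** The number $s<d$ is the total slack: $k$ layers have room for only $s$ edges more than $mn$. Here are examples with all parameters.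

| $(m,n)$ | $k$ | $g$ | $c$ | $d$ | $\varphi$ | $s$ |
|---|---|---|---|---|---|---|
| $(13,17)$ | 4 | 2 | 2 | 5 | 0 | 3 |
| $(19,29)$ | 6 | 3 | 3 | 7 | 2 | 1 |
| $(19,47)$ | 7 | 5 | 2 | 5 | 12 | 3 |
| $(25,59)$ | 9 | 6 | 3 | 7 | 14 | 1 |

If $g=2$, then $(2g-1)(2g-3)=3<d$, so $\varphi=0$, $m=4c+5=4k-3$, $n=4k+1$, and $k=c+2\ge4$. This is Proposition 1. **From now on $g\ge3$**, and then $\varphi\ge0$.

## 3. Where nested four-cycles run out: $K_{25,59}$

The sensible first attempt is to reuse the nested four-cycles. If $g$ is odd they do not exist, because $m-1=2g+4c$ is not divisible by $4$. But there is a more serious obstacle, visible already for $K_{25,59}$, where $m-1=4\cdot 6$.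

Suppose $m-1=4\rho$ and $K_{m,n}$ is covered by $k$ layers of the kind used in Section 1. That is, in every layer the piece of each label is empty, a single vertex, the two ends of an auxiliary edge, or a whole face of the nested-four-cycle graph, with at most one label per face. Then $n\le 4k+s$. To see this, let $\varepsilon_i$ be the number of labels with a piece of size at most $1$ in layer $i$. Deleting them shows that layer $i$ has at most $2(m+n-\varepsilon_i)-4+\varepsilon_i=2(m+n-2)-\varepsilon_i$ edges. Summing over the layers and using (2), (number of repeated incidences) $+\sum\varepsilon_i\le s$. So at most $s$ labels have a piece of size at most $1$ or two overlapping pieces. The only odd pieces of size at least $3$ are the triangles $t_1,\dots,t_4$ around $z$, and $k$ layers have only $4k$ of them. A label without a triangle has pieces of sizes $0,1,2,4$. As $m$ is odd, either two of its pieces overlap or one has size $1$. So $n-4k\le s$.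

For $K_{25,59}$ we would need $59\le 36+1$. The vertex $z$, which absorbs the odd parity, does not meet enough labels. It must meet $n$ labels in $k$ layers, that is, $n/k$ per layer on average, and this average can be large. The layers we need must let $z$ meet an adjustable number of labels, and (almost) always in a piece of odd size at least $3$. The next section builds such a layer.

## 4. One layer: a disc for the odd vertex

Write $m-1=2p$, so $p=g+2c$, and $A=\{z\}\cup P_1\cup\dots\cup P_p$ with pairs $P_j=\{l_j,r_j\}$. Column $j$ means the two consecutive pairs $P_j,P_{j+1}$, for $1\le j\le p-1$. A *domino* at column $j$ is the piece $P_j\cup P_{j+1}$. A *rung* is a piece $P_j$. The *rails* of column $j$ are the two sets $\{l_j,l_{j+1}\}$ and $\{r_j,r_{j+1}\}$. In column 1, for instance, the domino $\{l_1,r_1,l_2,r_2\}$ is the union of two rungs, and also of two rails. This double reading is the engine of the construction: a label can cover two pairs by two rails in two layers instead of two rungs.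

**Definition (pattern).** Let $w\ge1$ be an integer with $w+2\le p-1$. The *slots* are $S_j$ $(1\le j\le p-1)$ and $S'_j$ ($j=1$ or $w+2\le j\le p-1$). Let $j_0=1$ for class 1 and $j_0=2$ for class 2. A pattern of class 1 or 2 is a bipartite graph between $A$ and a set of labels in which each label is isolated or of exactly one of the following sorts.

* *Domino labels.* Each occupies one slot, with at most one label per slot. The label at $S_j$ or $S'_j$ has the piece $P_j\cup P_{j+1}$, together with $z$ if the slot is $S_j$ with $j\le w+2$. In class 1 the slot $S'_1$ is empty.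
* *Rung labels*, any number, with pieces $P_j$, $1\le j\le p$.
* *Rail labels*, any number, each having a rail of a column $j\le w+1$ as its piece. For each $j$ with $j_0\le j\le w+1$, at most one of the rail labels at column $j$ is joined to $z$ as well. No other rail label is joined to $z$. For each such $j$, **at least one of the two rails of column $j$ is used by no rail label.**
* In class 1, at most one *top label*, with the piece $P_1\cup\{z\}$.

For $w=1$, the vertex $z$ meets in class 2 at most four labels (those at $S_1,S_2,S_3$ and a rail label at column 2), and in class 1 at most six (those at $S_1,S_2,S_3$, rail labels at columns 1 and 2, and the top label). In general it meets at most $(w+2)+w=2w+2$ labels in class 2, and at most $(w+2)+(w+1)+1=2w+4$ in class 1.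

**Lemma 3 (drawing).** Every pattern is planar.

**Step 1: the frame.** On the sphere draw disjoint parallel circles $\Gamma_1,\dots,\Gamma_p$ in this order. Place $l_j,r_j$ on $\Gamma_j$; they split it into a front arc $f_j$ and a back arc $b_j$. Draw arcs $\lambda_j$ from $l_j$ to $l_{j+1}$ and $\mu_j$ from $r_j$ to $r_{j+1}$. They divide the annulus between $\Gamma_j$ and $\Gamma_{j+1}$ into a front cell $\Phi_j$, bounded by $f_j,\mu_j,f_{j+1},\lambda_j$, and a back cell $\Psi_j$, bounded by $b_j,\mu_j,b_{j+1},\lambda_j$. Thicken every arc to a thin lens with the same two ends, the lenses meeting only in common ends, and shrink the cells accordingly. No arc is an edge of the layer. Each shrunken cell is an open disc with the four vertices of $P_j\cup P_{j+1}$ on its boundary.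

**Step 2: everything except the edges at $z$.** Domino labels go into shrunken cells and are joined to the four corners, as follows.

* Column 1, class 2: the $S_1$-label in $\Phi_1$, the $S'_1$-label in $\Psi_1$. Column 1, class 1: the $S_1$-label in $\Psi_1$.
* Columns $2\le j\le w+1$: the $S_j$-label in $\Psi_j$.
* Columns $j\ge w+2$: the $S_j$-label in $\Phi_j$, the $S'_j$-label in $\Psi_j$.

Each cell has at most one label. Rung labels of $P_j$ are drawn in the lens of $b_j$ as parallel paths. The top label, if any, is drawn in the lens of $f_1$. Rail labels at column $j$ are drawn as parallel paths in the lens of $\lambda_j$ or $\mu_j$, and the one joined to $z$ (if any) is drawn nearest to $\Phi_j$. There are no crossings so far.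

**Step 3: the disc $U$.** We look for room for $z$. The shrunken cells $\Phi_{j_0},\dots,\Phi_{w+1}$ contain no labels, and the lenses of $f_j$ with $j_0<j\le w+1$ are empty. Glued together along the lens sides between them, they form an open disc $U$. Apart from vertices, its boundary consists of one side of the lens of each of the arcs $f_{j_0}$, $f_{w+2}$, and $\lambda_j,\mu_j$ for $j_0\le j\le w+1$. Place $z$ in $U$.

**Step 4: the edges at $z$.** Join $z$

* to the rail label at column $j$ that needs it ($j_0\le j\le w+1$), if present: it lies next to $U$, in the lens of a rail of column $j$;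
* to the label in $\Psi_j$, if present ($j_0\le j\le w+1$; this is the $S_j$-label, including the $S_1$-label in class 1), through the lens of a rail of column $j$ that is used by no rail label, ending in the sector of $\Psi_j$ between that label's edges to the two ends of this rail;
* to the $S_{w+2}$-label in $\Phi_{w+2}$, if present, through the lens of $f_{w+2}$, which is empty, ending in the sector between that label's edges to $l_{w+2}$ and $r_{w+2}$;
* in class 2, to the $S_1$-label in $\Phi_1$, if present, through the lens of $f_2=f_{j_0}$, which is empty, ending in the sector between that label's edges to $l_2$ and $r_2$; in class 1, to the top label in the lens of $f_1=f_{j_0}$, if present.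

These are exactly the required edges at $z$. They leave $U$ through pairwise different sides of its boundary, because the first two items use different rails of column $j$. So inside the disc $U$ they can be drawn without crossings. Outside $U$ they run in pairwise disjoint regions that contain no other edges. The pattern is planar. $\square$

## 5. How many labels $z$ meets: the parameters $w,x,q$

We will use $x$ layers of class 1 and $q=k-x$ layers of class 2. The vertex $z$ then meets at most $q(2w+2)+x(2w+4)=2(w+1)k+2x$ labels. This number is even and $n$ is odd, so we aim for the value $n+1$. Put $T=\frac{n+1}2-k$ and $T=wk+x$ with $0\le x<k$. Then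
$$n+1=2(w+1)k+2x,\qquad q=k-x\ge1 .\tag{3}$$
By (2), $T=k+y_0$ with $y_0=g-1+\varphi/2\ge0$, so $w\ge1$. For $K_{19,47}$: $T=24-7=17=2\cdot7+3$, so $w=2$, $x=3$, $q=4$, and $4\cdot6+3\cdot8=48=n+1$.

The next lemma records what the parameters can be.

**Lemma 4.** One of the following holds.

* (I) $g\ge c+2$; then $w\ge2$, and $x\ge1$ if $w=2$; moreover $g\ge4$ and $k\le2g-2$.
* (II) $c\ge6$, $3\le g\le c-1$, $w=1$, $x=y_0\ge2$, $q\ge5$, $q\ge c+2-g$; and $c\ge8$, $\varphi=0$ if $g=3$.
* (III) $(g,c)=(3,3)$, i.e. $(m,n)=(19,29)$.

**Proof.** *$g\ge c+2$.* Then $(2g-1)(2g-3)\ge(2c+3)(2c+1)$, so $\varphi\ge2c+3$, and $\varphi\ge2c+4$ as $\varphi$ is even. Hence $T\ge k+(g-1)+(c+2)=2k+1$, which gives the claim on $w$ and $x$. Also $c\ge2$ gives $g\ge4$, and $k=g+c\le2g-2$.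

*$g=c+1$.* Then $(2g-1)(2g-3)=(2c+1)(2c-1)$ and $s=0$, impossible.

*$g=c$.* Here $(2c-1)(2c-3)=(2c+1)(2c-5)+8$. If $c\ge4$, then $8<d$ and $s=8$ is even, impossible. If $c=3$, then $15=7\cdot2+1$, so $\varphi=2$, $k=6$, $m=19$, $n=24+6-3+2=29$. This is (III).

*$3\le g\le c-1$.* For $(g,c)=(3,4),(3,5),(4,5)$ we have $15=9+6$, $15=11+4$, $35=3\cdot11+2$, so $s=6,4,2$, impossible. Hence $c\ge6$. Next,
$$(2g-1)(2g-3)\le(2c-3)(2c-5)=(2c+1)(2c-9)+24,\qquad 24<2(2c+1),$$
so $\varphi\le2c-8$, and $k-y_0=c+1-\varphi/2\ge5$. Thus $T=k+y_0$ with $0\le y_0<k$, so $w=1$, $x=y_0\ge g-1\ge2$, and $q=c+1-\varphi/2\ge5$. Since $2g-3<d$, we get $d\varphi\le(2g-1)(2g-3)<(2g-1)d$, so $\varphi\le2g-2$ and $q\ge c+2-g$. Finally, if $g=3$, then $\varphi=\lfloor15/(2c+1)\rfloor$ equals $1$ for $c=6,7$, which is odd and so impossible. Hence $c\ge8$ and $\varphi=0$. $\square$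

The graph $K_{19,29}$ has $m<30$ and is covered by the computational fact quoted in Section 2. **From now on (I) or (II) holds.** In particular $k\ge6$. Also $n\ge4k$: by (3), $n\ge6k-1$ if $w\ge2$, and if $w=1$ then $x\ge1$ and $n=4k+2x-1$.

## 6. Filling the domino columns

Each label should have exactly $c$ dominos, in pairwise non-consecutive columns, so that they cover $2c$ pairs and leave exactly $p-2c=g$ pairs to its other $k-c=g$ layers. Do the slots have room for $nc$ dominos? Put $\ell=p-w-2$. Over all layers, column $1$ offers $k$ places at $S_1$ and $q$ at $S'_1$. The columns $2,\dots,w+1$ offer $k$ places each. The $\ell$ columns $w+2,\dots,p-1$ offer $2k$ each. In total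
$$(k+q)+wk+2k\ell=nc+\tfrac{s-1}2 .\tag{4}$$
To check this, put $m=2p+1$ in the third identity of (2). With $p-k=c$ it becomes $4kp-2k=2nc+n+s$, that is, $2kp=nc+k+\frac{n+s}2$. The left side of (4) is $2k-x+wk+2kp-2k(w+2)=nc+\frac{n+s}2-(k+wk+x)$, and $k+wk+x=\frac{n+1}2$ by (3). So the room suffices, and since $s\le d-2$ there are only $\frac{s-1}2\le c-1<k$ places left over. We leave them in the last column.

**Sorting the labels.** Next we decide who meets $z$ where. The dominos at $S_1,\dots,S_{w+2}$ join $(w+2)k$ labels to $z$. The other $n-(w+2)k=wk+2x-1$ labels must meet $z$ as rail or top labels; call their set $Z$. A rail label at column $j\le w+1$ covers $P_j,P_{j+1}$ by two rails, so $Z$-labels should have no dominos in columns $1,\dots,w+2$. Let $K$ be the set of the $k+q=2k-x$ users of column 1, and $C$ the set of the $wk$ users of columns $2,\dots,w+1$. Split $K=K_1\cup K_2$ with $|K_1|=k$, $|K_2|=q$, where $K_1$ goes to $S_1$ and $K_2$ to $S'_1$. Then $K_2$ still has to meet $z$, and it does so at $S_{w+2}$, together with a set $F$ of $k-q=x$ further labels. The other slot $S'_{w+2}$ then takes $K_1$. So column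 $w+2$ must be used exactly by $K\cup F$, which has $2k$ elements. Number the labels $0,\dots,n-1$ and put
$$F=[0,x),\quad K=[x,2k),\quad Z=[2k,2k+|Z|),\ |Z|=wk+2x-1,\quad C=\text{the rest},\ |C|=wk .$$
The sizes add up to $n$ by (3). Labels of $K\cup C$ need $c-1$ dominos in the columns $w+2,\dots,p-1$, labels of $F\cup Z$ need $c$. There are $n_H:=x+|Z|=wk+3x-1$ of the latter kind, $n-n_H=2k+wk-x>0$ of the former, and (4) becomes
$$2k\ell=n(c-1)+n_H+\tfrac{s-1}2 .\tag{5}$$

For $K_{19,47}$: $p=9$, $\ell=5$, $F=[0,3)$, $K=[3,14)$, $Z=[14,33)$, $C=[33,47)$, $n_H=22$, and $70=47+22+1$.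

**Lemma 5.** There are sets $X(y)\subseteq\{1,\dots,\ell\}$ $(0\le y<n)$, none containing two consecutive integers, such that: each $j<\ell$ lies in exactly $2k$ of them and $\ell$ in exactly $2k-\frac{s-1}2$; $1\in X(y)$ if and only if $y<2k$; $|X(y)|=c$ for $y\in F\cup Z$ and $|X(y)|=c-1$ for $y\in K\cup C$. Moreover $\ell\ge2$.

**Step 1: deal the labels in order.** Consider positions $t=0,\dots,N-1$ with $N=n(c-1)+n_H$, and let $\mathrm{col}(t)=\lfloor t/2k\rfloor+1$. By (5) and $\frac{s-1}2<k$ the columns $1,\dots,\ell$ are filled as required. Also $N\ge n\ge4k$, so $\ell\ge2$. Let label $y$ own the positions $t_i(y)=y+(i-1)n$, for $1\le i\le c$ if $y<n_H$ ("high") and for $1\le i\le c-1$ otherwise ("low"). This partitions the positions. As $n\ge4k$, consecutive positions of a label are at least two columns apart. Column 1 consists of the positions $t_1(y)$ with $y<2k$.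

This almost works, and it fails at one point: the labels that get $c$ columns are those of $[0,n_H)$, while we need them to be $F\cup Z$. The labels of $F$ are high, as required, since $x\le n_H$. Those of $C$ are low, as required, since they are $\ge2k+|Z|\ge x+|Z|=n_H$. But there are high labels in $K$ and low labels in $Z$.

**Step 2: pair the wrong labels.** Put $\Delta=\max(|Z|,2k-x)$ and pair each high label $y\in[x,\min(2k,n_H))$ of $K$ with $y'=y+\Delta$. Then $y'$ runs exactly over the low labels of $Z$. If $n_H\ge2k$, i.e. $|Z|\ge2k-x$, then $\Delta=|Z|$, and $y\in[x,2k)$ gives $y'\in[n_H,2k+|Z|)$. If $n_H<2k$, then $\Delta=2k-x$, and $y\in[x,x+|Z|)$ gives $y'\in[2k,2k+|Z|)$.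

**Step 3: exchange tails.** For each pair choose an $i$ with $1\le i\le c-1$, and let $y$ now own $t_1(y),\dots,t_i(y),t_{i+1}(y'),\dots,t_{c-1}(y')$, while $y'$ owns $t_1(y'),\dots,t_i(y'),t_{i+1}(y),\dots,t_c(y)$. The sizes become $c-1$ and $c$, as required, and first positions are unchanged. There are two new neighbors to check. First, $t_{i+1}(y')-t_i(y)=n+\Delta\ge4k$ is harmless. Second, $t_{i+1}(y)-t_i(y')=n-\Delta$, so with $o_i=t_i(y')\bmod 2k$ the columns are at least $2$ apart if and only if
$$o_i+(n-\Delta)\ge4k .\tag{6}$$
Once (6) is arranged for every pair, let $X(y)$ be the set of columns of the positions of $y$. A label owns a position in column 1 if and only if its first position lies there, i.e. if and only if it is $<2k$. So all claims hold. It remains to find a suitable $i$ for each pair.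

**Step 4: range (I).** If $w=2$ then $x\ge1$ and $|Z|\ge2k+1$; if $w\ge3$ then $|Z|\ge3k-1\ge2k$. So $\Delta=|Z|$ and $n-\Delta=2k+wk\ge4k$. Take $i=1$. (In $K_{19,47}$ the label $3$ is paired with $22$. Label $22$ keeps position $22$ in column 2 and receives position $50$ in column 4.)

**Step 5: range (II).** Now $w=1$, $n=4k+2x-1$, $|Z|=k+2x-1$, and $o_{i+1}\equiv o_i+u\pmod{2k}$ with $u=2x-1$. Recall $c\ge6$, $g\le x+1$, $k=g+c\le2c-1$. We move $o_i$ by steps until (6) holds; if this takes at most $c-2$ steps, the resulting $i$ is at most $c-1$.

(i) *$3x\le k$.* Then $n_H=k+3x-1<2k$, $\Delta=2k-x$, $n-\Delta=2k+3x-1$, and (6) reads $o_i\ge\theta:=2k-3x+1$. Since $\theta+u=2k-x<2k$, a step from a value below $\theta$ does not wrap around, so we enter $[\theta,2k)$ after at most $\lceil\theta/u\rceil$ steps. Now $\theta\le2(x+1+c)-3x+1=2c+3-x$. If $x=2$, then $g=3$, so $c\ge8$, and $u=3$, $\theta\le2c+1$. Here $\lceil(2c+1)/3\rceil\le c-2$: for $c=8$ it reads $6\le6$, and for $c\ge9$ it follows from $(2c+3)/3\le c-2$. If $x\ge3$, then $u\ge5$, $\theta\le2c$, and $\lceil2c/5\rceil\le(2c+4)/5\le c-2$ as $c\ge6$.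

(ii) *$3x\ge k+1$.* Then $n_H\ge2k$, $\Delta=|Z|$, $n-\Delta=3k$, and (6) reads $o_i\ge k$. Suppose first $u\le k$. A step from a value $<k$ does not wrap, and $2u=4x-2\ge\frac23(2k-1)\ge k$. So at most two steps lead from $o_1<k$ into $[k,2k)$, and $i\le3\le c-1$. Suppose now $u>k$. A step is $-v$ modulo $2k$ with $v=2k-u=2q+1$, so $11\le v<k$. From $o_1<k$ the values decrease until the first step that wraps, which lands in $[2k-v,2k)\subset[k,2k)$. This happens after at most $\lceil k/v\rceil\le\lceil(2c-1)/11\rceil\le(2c+9)/11\le c-2$ steps. $\square$

**Domino columns.** Column $j$ of Lemma 5 is now the actual column $w+1+j$; these are the columns $w+2,\dots,p-1$, and $p-1\ge w+3$. Partition $C=C_2\cup\dots\cup C_{w+1}$ with $|C_j|=k$. The domino columns of a label $y$ are those from $X(y)$, together with column $1$ if $y\in K$, and column $j$ if $y\in C_j$. Every label has exactly $c$ domino columns. No two are consecutive: for $K$ the other columns are $\ge w+2\ge3$, and for $C_j$ we have $j\le w+1$ while the other columns are $\ge w+3$, since $1\notin X(y)$. So the dominos of a label cover $2c$ pairs and leave exactly $g$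 pairs uncovered. The $Z$-labels use only columns $\ge w+3$, so they leave $P_1,\dots,P_{w+2}$ uncovered. Column $w+2$ is used exactly by $K_1\cup K_2\cup F$.

## 7. The slot graph, and the trouble with second rails

We now decide which domino of a label goes into which layer, and in which layer a $Z$-label meets $z$. Let $G$ be the bipartite graph with the labels (and some dummies) on the left and the following vertices on the right:

* $S_1$ joined to $K_1$, and $S'_1$ joined to $K_2$;
* $S_j$ joined to $C_j$ for $2\le j\le w+1$;
* $S_{w+2}$ joined to $K_2\cup F$, and $S'_{w+2}$ joined to $K_1$;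
* for $w+3\le j\le p-1$, slots $S_j,S'_j$: the users of column $j$ are split into two sets of size at most $k$, with the $Z$-labels of the column split as evenly as possible. In the last column both slots are filled up to degree $k$ by $\frac{s-1}2$ dummies of degree $1$;
* $Z^*$ joined to all of $Z$.

All slots except $S'_1$ (degree $q$) have degree $k$ and are called *full*. Edges not at $Z^*$ are *domino edges*. Each label has $c$ of them, and those of a $Z$-label are all at full slots. An edge at $Z^*$ stands for "here the label meets $z$ as a rail or top label".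

The first idea is to color the edges by layers with König's theorem. A $Z$-label $v$ that meets $z$ on one rail of column $j$ must cover the other rail of column $j$ by a *second piece* in another layer. Put it into any layer where $v$ has nothing else? The picture of Lemma 3 breaks exactly here. If in that layer some label uses one rail of column $j$ and the second piece of $v$ uses the other, then both gates between $\Phi_j$ and $\Psi_j$ are closed, and the $S_j$-label in $\Psi_j$ cannot reach $z$.

The remedy is to give sides to layers. We want two sets $\Lambda',\Lambda''$ of layers in which only left rails, respectively only right rails, are used. A label whose $z$-piece is a left rail in a layer of $\Lambda'$ has a right rail as second piece, and this must go into a layer of $\Lambda''$ where the label is free. So every $Z$-label must have few enough domino edges in $\Lambda'\cup\Lambda''$, evenly spread over the two halves. We take $\Lambda'\cup\Lambda''$ inside the larger of the two classes of layers. Let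
$$(\mathsf M,\kappa)=(2,q)\ \text{ if } q\ge x,\qquad(\mathsf M,\kappa)=(1,x)\ \text{ otherwise},$$
so $\mathsf M$ is the larger class and $\kappa\ge k/2\ge3$ its number of layers. Let $\kappa^\circ\in\{\kappa,\kappa-1\}$ be the largest even integer $\le\kappa$.

## 8. Splitting the slot graph into two classes

The first tool turns fractional distributions into integral ones. Recall the integrality theorem for circulations: if a network with integer lower and upper bounds on its arcs has a feasible circulation, it has an integral one.

**Lemma 6 (flow).** Let $H$ be a finite bipartite graph with sides $L,R$, and for each $v\in L$ let $D(v)$ be a set of edges at $v$. Suppose $h:E(H)\to[0,1]$ satisfies given integer lower and upper bounds on the sums $h(\delta(v))$ and $h(D(v))$ $(v\in L)$ and $h(\delta(u))$ $(u\in R)$, where $\delta$ denotes the set of incident edges. Then some $0/1$-valued $h$ satisfies the same bounds.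

**Proof.** Take nodes $\sigma,\tau$, all $v$ and $v^\circ$ $(v\in L)$, and all $u\in R$. Take arcs $\sigma\to v$ with the bounds for $\delta(v)$, $v\to v^\circ$ with the bounds for $D(v)$, and $u\to\tau$ with the bounds for $\delta(u)$; where no bound is given, use $0$ and $|E(H)|$. For each edge $e=vu$ take an arc with bounds $[0,1]$, from $v^\circ$ to $u$ if $e\in D(v)$ and from $v$ to $u$ otherwise. Finally take an unrestricted arc $\tau\to\sigma$. Then $h$ defines a feasible circulation, so there is an integral one; its values on the edge arcs are the required $h$. $\square$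

For example, if all degrees of $H$ are even, then $h\equiv\frac12$ shows that $E(H)$ splits into two parts with equal degrees at each vertex. We use "$h$ is the share of $e$ in $E_1$" and $\bar h=1-h$; integer bounds on $\bar h$-sums are integer bounds on $h$-sums.

The second tool is an inequality that makes room for second pieces.

**Lemma 7.** We have
$$g\kappa\ \ge\ (\kappa-\kappa^\circ+2)\,k,\tag{7}$$
except possibly in the cases

* (E1) $g=3$, when $w=1$, $x=2$, $c\ge8$, $k=c+3\ge11$, $\mathsf M=2$, $\kappa=q=k-2$;
* (E2) $(g,c)=(4,7)$, when $w=1$, $k=11$, $x=4$, $\mathsf M=2$, $\kappa=q=7$.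

**Proof.** We need $g\kappa\ge2k$ for even $\kappa$ and $g\kappa\ge3k$ for odd $\kappa$. If $g\ge6$, then $g\kappa\ge6\cdot\frac k2=3k$. Let $g\le5$.

*Range (I).* Here $c\le g-2$. The pairs $(g,c)=(4,2),(5,3)$ have $35=5\cdot7$, $63=7\cdot9$, so $s=0$, impossible. For $(5,2)$: $63=5\cdot12+3$, so $\varphi=12$, $k=7$, $T=17$, $x=3$, $q=\kappa=4$ is even, and $20\ge14$.

*Range (II), $g=5$.* $\varphi=\lfloor63/(2c+1)\rfloor\le4$ and $x=4+\varphi/2\le6$. If $5x\le2k$, then $\kappa\ge q=k-x\ge\frac35k$ and $g\kappa\ge3k$. Otherwise $2k<30$, so $6\le c\le9$. Here $\varphi=4,4,3,3$, and evenness leaves $c\in\{6,7\}$, $x=6$, $k\in\{11,12\}$, $q\in\{5,6\}$. So $\kappa=6$ is even, and $30\ge2k$.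

*Range (II), $g=4$.* $\varphi=\lfloor35/(2c+1)\rfloor\le2$ is even. If $\varphi=0$, then $c\ge18$, $x=3$, $k\ge22$, $\kappa=k-3$, and $4(k-3)\ge3k$. If $\varphi=2$, then $c\in\{6,7,8\}$, $x=4$, $k=10,11,12$, $\kappa=q=6,7,8$. For $\kappa=6$ and $8$ we have $24\ge20$ and $32\ge24$. For $\kappa=7$ we have (E2), where $28<33$.

*Range (II), $g=3$.* By Lemma 4, $c\ge8$, $\varphi=0$, $x=2$, and $k-2\ge2$. This is (E1). $\square$

**Lemma 8.** $E(G)=E_1\sqcup E_2$ with the following properties.

* (a) Every full slot has $x$ edges in $E_1$ and $q$ in $E_2$.
* (b) All edges at $S'_1$ are in $E_2$.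
* (c) At $Z^*$, at most $(w+2)x$ edges are in $E_1$ and at most $wq$ in $E_2$.
* (d) Every left vertex has at most $x$ edges in $E_1$ and at most $q$ in $E_2$.
* (e) Every $Z$-label has at most $\kappa-2$ domino edges in $E_{\mathsf M}$, and at most $\kappa^\circ-2$ if its $Z^*$-edge is in $E_{\mathsf M}$.

**Proof.** We give a fractional solution $h$ in each case and apply Lemma 6, with $D(v)$ the set of domino edges of a $Z$-label $v$. The conditions, all with integer bounds, are: $h=x$ at full slots; $h(S'_1)=0$; $h(Z^*)\le(w+2)x$ and $\bar h(Z^*)\le wq$; $h$-sum $\le x$ and $\bar h$-sum $\le q$ at left vertices; and bounds on domino sums of $Z$-labels that will be specified. Note: if $\bar h(Z^*)=wq$, then $h(Z^*)=wk+2x-1-wq=(w+2)x-1$, and (c) holds.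

**Case $x=0$.** Then (I) holds, $\mathsf M=2$, $\kappa=q=k$. Put $E_2=E(G)$. Left degrees are at most $c+1\le k$, $Z^*$ has $wk-1\le wq$ edges, and (e) holds because $c=k-g\le k-4\le\kappa^\circ-2$.

**Case $x\ge1$, $q\ge2$, not (E1), not (E2).** Put $h=x/k$ at full slots, $h=0$ at $S'_1$, and at $Z^*$
$$h=\psi:=\frac{(w+2)x-1}{wk+2x-1},\qquad 1-\psi=\frac{wq}{wk+2x-1}.$$
Then $\bar h(Z^*)=wq$, and (a)–(c) are clear.

*(d).* A label of $K_2$ has $h$-sum $(c-1)x/k\le x$ and $\bar h$-sum $1+(c-1)q/k$. The latter is at most $q$ if and only if $k\le q(k-c+1)=q(g+1)$. In (I), $q(g+1)\ge2(g+1)\ge k$. In (II), $q(g+1)-k\ge(c+2-g)(g+1)-(g+c)=g(c-g)+2>0$. Every other label outside $Z$ has sums $cx/k\le x$ and $cq/k\le q$. Dummies have degree $1\le x,q$. For $Z$-labels, $\psi\le\frac{(w+2)x}{wk}\le\frac{3x}k\le\frac{gx}k$, so $cx/k+\psi\le(c+g)x/k=x$. Also $1-\psi\le\frac qk\le\frac{gq}k$, so $cq/k+1-\psi\le q$.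

*(e).* Impose that each $Z$-label has at most $\kappa^\circ-2$ domino edges in $E_{\mathsf M}$. The share of $E_{\mathsf M}$ at full slots is $\kappa/k$, so the fractional value is $c\kappa/k=\kappa-g\kappa/k\le\kappa^\circ-2$ by (7).

**Case $q=1$.** Then (I) holds, because (II) has $q\ge5$. So $x=k-1$, $\mathsf M=1$, $\kappa=k-1$. Let $v_0$ be the only label of $K_2$. Put $\bar h=1$ at $S'_1$. At full slots adjacent to $v_0$ put $\bar h=0$ on the edge of $v_0$ and $\frac1{k-1}$ on the others. At other full slots put $\bar h=\frac1k$. At $Z^*$ put $\bar h=\frac w{wk+2x-1}\le\frac1k$. Then $\bar h=1=q$ at every full slot and $\bar h(Z^*)=w=wq$. The $\bar h$-sum of $v_0$ is $1$. For all other left vertices it is at most $\frac c{k-1}+\frac1k\le1$, since $c\le g-2$ gives $c\le\frac k2-1$ and thus $\frac c{k-1}\le\frac12$. The $h$-sums are at most the degree, hence at most $c+1\le k-1=x$. For (e) no constraint is needed, since $c=k-g\le k-4=\kappa-3\le\kappa^\circ-2$.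

**Case (E1).** Here $w=1$, $c=k-3$, $x=2$, $q=\kappa=k-2$, $|Z|=k+3$, $\mathsf M=2$, $k\ge11$. Two kinds of $Z$-labels are needed. Fix a set $Z^m$ of five $Z$-labels and put their $Z^*$-edges into $E_1$. The other $k-2=wq$ labels form $Z^M$ and have their $Z^*$-edges in $E_2$. Then (c) holds, as $5\le(w+2)x=6$. Only domino edges remain, and we apply Lemma 6 to them. Put $h=2/c$ on domino edges of $Z^M$, $h=1/c$ on those of $Z^m$, and $h=0$ at $S'_1$. At a full slot with $\zeta$ edges from $Z^M$ and $\zeta'$ from $Z^m$ give all other edges the value
$$h=\Big(2-\frac{2\zeta+\zeta'}c\Big)\Big/(k-\zeta-\zeta'),$$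
so that the slot has $h$-sum $2=x$. By the even split, $\zeta+\zeta'\le\lceil(k+3)/2\rceil\le k-3=c<k$, so $h\ge0$. And $h\le2/c$ is equivalent to $2c-2\zeta-\zeta'\le2k-2\zeta-2\zeta'$, i.e. to $\zeta'\le2(k-c)=6$, which holds. Impose domino $h$-sums exactly $2$ for $Z^M$, exactly $1$ for $Z^m$, and at most $2$ for all other left vertices; fractionally this is true, since they have at most $c$ edges of value $\le2/c$.

(d): the $E_1$-sums are $2$ for $Z^M$, $1+1$ for $Z^m$, and at most $2$ elsewhere. The $E_2$-sums are at most $c\le q$ outside $Z$, $(c-2)+1\le q$ for $Z^M$, and $c-1\le q$ for $Z^m$. (e): in $E_2$ a label of $Z^M$ has $c-2=\kappa-3\le\kappa^\circ-2$ domino edges, and a label of $Z^m$, whose $Z^*$-edge is not in $E_2$, has $c-1=\kappa-2$.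

**Case (E2).** Here $w=1$, $k=11$, $c=7$, $x=4$, $q=\kappa=7$, $\kappa^\circ=6$, $|Z|=18$, $\mathsf M=2$. Fix $7=wq$ labels of $Z$ with $Z^*$-edge in $E_2$; the other $11\le12=(w+2)x$ have it in $E_1$. On domino edges, put $h=\frac37$ on those of $Z$ and impose domino $h$-sums exactly $3$ for $Z$. Put $h=0$ at $S'_1$. At a full slot with $\zeta$ edges from $Z$ ($\zeta\le9$ by the even split) put $h=(4-\frac{3\zeta}7)/(11-\zeta)$ on the others, so that the $h$-sum is $4=x$. This value is $\ge0$ since $27/7<4$, and $\le\frac37$ because $28-3\zeta\le33-3\zeta$. For left vertices outside $Z$ impose $h$-sum at most $4$; fractionally it is at most $3$. (d): $E_1$-sums are at most $3+1$ for $Z$ and at most $4$ elsewhere. $E_2$-sums are at most $4+1$ for $Z$ and at most $c=7$ elsewhere. (e): $Z$-labels have $4$ domino edges in $E_2$, and $4=\kappa^\circ-2\le\kappa-2$. $\square$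

For $K_{19,47}$ we are in the second case, with shares $h=\frac37$ at full slots and $\psi=\frac{11}{19}$ at $Z^*$.

## 9. Coloring, and two halves with opposite sides

There will be $x$ layers of class 1 (colors for $E_1$) and $q$ layers of class 2 (colors for $E_2$).

**Step 1: the class other than $\mathsf M$.** Replace $Z^*$ by $w+2$ vertices of degree at most $x$ (class 1), respectively by $w$ vertices of degree at most $q$ (class 2), dividing its edges of $E_1$, respectively $E_2$, among them. This is possible by (c). All degrees are then at most $x$, respectively $q$, by (a), (b), (d), so König's theorem gives a proper coloring with $x$, respectively $q$, colors.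

**Step 2: an even number of layers in class $\mathsf M$.** Replace $Z^*$ in the same way by $w+2$ (class 1) or $w$ (class 2) vertices of degree at most $\kappa$. All degrees are at most $\kappa$. If $\kappa$ is odd, take a proper $\kappa$-edge-coloring and set one color class $J$ aside as one layer. Let $H^\circ$ be the remaining graph (the whole graph if $\kappa$ is even). It has maximum degree at most $\kappa^\circ$. All its slots have degree exactly $\kappa^\circ$, because they had degree exactly $\kappa$ and so exactly one edge of each color. This includes $S'_1$ if $\mathsf M=2$; if $\mathsf M=1$, then $S'_1$ has no edges here and is left out.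

**Step 3: halve $H^\circ$.** We split $H^\circ=H'\sqcup H''$ so that each $Z$-label keeps a free layer on the side opposite to its $Z^*$-edge. Divide the edges at each $Z^*$-vertex into two parts of size at most $\kappa^\circ/2$. Distribute the domino edges so that every slot has $\kappa^\circ/2$ edges in each part, every left vertex has at most $\kappa^\circ/2$ domino edges in each part, and every $Z$-label whose $Z^*$-edge is in $H^\circ$ has at most $\kappa^\circ/2-1$ domino edges in each part. The value $\frac12$ on all domino edges is a fractional solution: such a $Z$-label has at most $\kappa^\circ-2$ domino edges in $H^\circ$ by (e). So an integral one exists by Lemma 6. Both $H'$ and $H''$ have maximum degree at most $\kappa^\circ/2$. Color each with $\kappa^\circ/2$ colors (König), giving sets of layers $\Lambda',\Lambda''$.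

Altogether there are $x+q=k$ layers. A label has at most one edge per layer. Each full slot has exactly one edge in every layer. The slot $S'_1$ has one edge in every class-2 layer and none in class-1 layers. At most $w$ (class 2) or $w+2$ (class 1) $Z^*$-edges lie in a layer. Call a layer *free* for a label if the label has no edge in it. Then:
$$\begin{aligned}&\text{a } Z\text{-label with } Z^*\text{-edge in a layer of } \Lambda' \text{ (resp. } \Lambda'')\text{ has a free layer in } \Lambda''\text{ (resp. }\Lambda');\\&\text{every other } Z\text{-label has a free layer in } \Lambda'\cup\Lambda''.\end{aligned}\tag{8}$$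
Indeed, in the first case the label has at most $\kappa^\circ/2-1$ edges in the opposite half, which has $\kappa^\circ/2$ layers. In the second case it has only domino edges in $\Lambda'\cup\Lambda''$, at most $\kappa-2\le\kappa^\circ-1$ in number by (e).

## 10. Assembling the layers

**Step 1: roles.** In a class-2 layer give the $Z$-labels whose $Z^*$-edge lies in it distinct roles from $\{2,\dots,w+1\}$. In a class-1 layer give them distinct roles from $\{1,\dots,w+1\}\cup\{\mathrm{top}\}$. The numbers $w$ and $w+2$ suffice, and each $Z$-label has exactly one role. Layers of $\Lambda'$ have side $l$, layers of $\Lambda''$ have side $r$. For a $Z$-label $v$ with role $j\ne\mathrm{top}$ and $Z^*$-edge in layer $i$ choose by (8) a free layer $s(v)\in\Lambda'\cup\Lambda''$, in the half opposite to that of $i$ if $i\in\Lambda'\cup\Lambda''$.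

**Step 2: pieces.** We list what every label does in every layer.

* In the layer of a domino edge at column $j$, the label has the piece $P_j\cup P_{j+1}$. If the edge is at $S_1$, at $S_j$ with $2\le j\le w+1$, or at $S_{w+2}$, the label is also joined to $z$ in that layer.
* A $Z$-label $v$ with role $j\ne\mathrm{top}$ has in layer $s(v)$ the second piece $\{l_j,l_{j+1}\}$ or $\{r_j,r_{j+1}\}$, according to the side of $s(v)$. In the layer of its $Z^*$-edge it has the *$z$-piece*, consisting of $z$ and the other rail of column $j$.
* A $Z$-label with role top has the piece $P_1\cup\{z\}$ in the layer of its $Z^*$-edge.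
* All remaining uncovered pairs of a label are put as rungs into its remaining free layers, one per layer.

**Step 3: the pieces of every label cover $A$.** Each label has $k-c=g$ layers without a domino and $g$ uncovered pairs. A role $j$ uses two such layers, those of the $Z^*$-edge and $s(v)$, for the two pairs $P_j,P_{j+1}$, which are uncovered because $j+1\le w+2$. The role top uses one such layer for $P_1$. So the rungs fit. As for $z$: the labels of $K_1$ meet it at $S_1$, those of $C$ at $S_2,\dots,S_{w+1}$, those of $K_2\cup F$ at $S_{w+2}$, and those of $Z$ by their role.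

**Step 4: an open gate in every column.** Call second pieces and $z$-pieces of role $j\ne\mathrm{top}$ rail pieces. We claim:
$$\text{in every layer, for every } j\le w+1, \text{ at least one rail of column } j \text{ is used by no rail piece.}\tag{9}$$
In a layer of $\Lambda'\cup\Lambda''$ all rail pieces are on its side. For second pieces this is the definition. For the $z$-piece of $v$ in layer $i\in\Lambda'\cup\Lambda''$ it holds because the $z$-piece is on the side opposite to that of $s(v)$, which is opposite to that of $i$. In all other layers there are no second pieces. So, roles being distinct, there is at most one rail piece per column.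

**Step 5: each layer is a pattern.** Consider a layer of class 1 or 2. Each slot has at most one edge in it; where the edge leads to a dummy, leave the slot empty. In class 1 the slot $S'_1$ is empty by (b). A label has at most one piece per layer, so the sorts of the definition in Section 4 do not overlap. Domino labels are joined to $z$ exactly at $S_1,\dots,S_{w+2}$. Rail pieces occur only at columns $j\le w+1$. Those containing $z$ belong to labels with $Z^*$-edge and role $j$ in this layer, so there is at most one per column, and only for $2\le j\le w+1$ in class 2. By (9) the open-rail condition holds. There is at most one top label, and only in class 1. Finally $w+2\le p-1$, since $\ell\ge2$. By Lemma 3 the layer is planar.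

So the $k$ layers are planar and their union is $K_{m,n}$, which gives $\Theta(K_{m,n})\le k$ in the ranges (I) and (II). Together with Proposition 1 for $g=2$, the quoted value for $K_{19,29}$ in range (III), Theorem 2.4 for the non-exceptional pairs, and the lower bound (1), where the right side is $k$ by Lemma 2, this proves the Theorem: Conjecture 5.1 is true. $\blacksquare$
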